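\title{The least sensible graph theory is not $\mathcal H$}

\begin{abstract}
We disprove the conjecture that the $\lambda$-theory $\mathcal H$, generated by equating all unsolvable $\lambda$-terms, is the least sensible graph theory. To a recursive set $S$ of natural numbers we attach equations between two terms with the same B\"ohm tree, whose infinite branch spells out $S$. These equations never belong to $\mathcal H$. When $S$ is not ultimately periodic they hold in every sensible graph model, because a finite part of a graph model reads a Church numeral the way a finite automaton does. When $S$ is ultimately periodic, one of them fails in a sensible graph model. It follows that the least sensible graph theory lies strictly between $\mathcal H$ and the theory of B\"ohm trees, and that $\mathcal H$ is not the theory of any graph model.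
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Graph models and their theories}
A \emph{graph model}, in the sense of Plotkin, Scott and Engeler, is a pair $(D,p)$ where $D$ is an infinite set and $p:\mathcal P_f(D)\times D\to D$ is a total injective function; here $\mathcal P_f(D)$ is the set of finite subsets of $D$. One reads the element $p(a,\alpha)$ as an elementary instruction: ``on an input that contains $a$, output $\alpha$''. A $\lambda$-term is interpreted as a set of such instructions, relative to an environment $\rho$ that assigns a subset of $D$ to each variable: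
\begin{align*}
|x|_\rho&=\rho(x),\\
|MN|_\rho&=\{\alpha\in D:\ p(a,\alpha)\in|M|_\rho\ \text{for some finite } a\subseteq|N|_\rho\},\\
|\lambda x.M|_\rho&=\{p(a,\alpha):\ a\in\mathcal P_f(D),\ \alpha\in|M|_{\rho[x:=a]}\}.
\end{align*}
A \emph{$\lambda$-theory} is an equivalence relation on the set $\Lambda$ of $\lambda$-terms that is compatible with application and abstraction and contains $\beta$-conversion. The equations $M=N$ such that $|M|_\rho=|N|_\rho$ for all $\rho$ form a $\lambda$-theory, the \emph{theory} of $(D,p)$. A \emph{graph theory} is the theory of some graph model.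

A term is \emph{unsolvable} if it has no head normal form; these are the terms whose computation never delivers a first piece of output. A $\lambda$-theory is \emph{sensible} if it equates all unsolvable terms, and a graph model is sensible if its theory is. The $\lambda$-theory $\mathcal H$ generated by equating all unsolvable terms is the least sensible $\lambda$-theory. It is known that there is also a least element $T_{\min}$ among the sensible graph theories, and that $T_{\min}$ is itself the theory of a graph model. Thus $\mathcal H\subseteq T_{\min}$, and the difference between the two consists of the equations that are forced not by sensibility but by the shape of graph models. The definition of a graph model asks so little of $p$ that one expects no such equation to exist: as we recall in Section~\ref{sec:periodic}, any finite consistent list of requirements $p(a,\alpha)=\beta$ is realized in some graph model, and this freedom separates even terms that have the same B\"ohm tree. The following conjecture is posed in \cite{GLT}.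

\begin{quote}
\emph{The $\lambda$-theory $\mathcal H$ is the least sensible graph theory.}
\end{quote}

We show that this is false.

\subsection*{The equations and the results}
Let $I=\lambda w.w$ and $\Omega=(\lambda x.xx)(\lambda x.xx)$, let $c_k=\lambda fx.f^k(x)$ be the $k$-th Church numeral, and let $\mathrm{suc}=\lambda nfx.f(nfx)$, so that $\mathrm{suc}\,c_k=_\beta c_{k+1}$. A set $A\subseteq\mathbb N$ is \emph{ultimately periodic} if there are $m$ and $\ell\ge1$ such that $k\in A\Leftrightarrow k+\ell\in A$ for all $k\ge m$.

\begin{definition}\label{def:pair}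
Let $S\subseteq\mathbb N$. An \emph{$S$-pair} is a pair $(V,W)$ of closed terms such that
\begin{itemize}
\item for $k\in S$, $Vc_k=_\beta I$ and $Wc_k$ is unsolvable;
\item for $k\notin S$, $Vc_k$ is unsolvable and $Wc_k=_\beta I$.
\end{itemize}
Given an $S$-pair, put
\[
R=\lambda g\,n\,u\,z.\;z\,\bigl(VnI\,(gg(\mathrm{suc}\,n)u)\bigr)\,\bigl(WnI\,(gg(\mathrm{suc}\,n)u)\bigr),
\]
and let $E_{V,W}$ be the equation $RRc_0x=RRc_0y$, where $x\ne y$ are variables.
\end{definition}

Every recursive set has an $S$-pair (Lemma~\ref{lem:pairs}). The term $RRc_kx$ is a recursive program with a counter $k$ and a parameter $x$. It unfolds to $\lambda z.z\,(Vc_kI(RRc_{k+1}x))\,(Wc_kI(RRc_{k+1}x))$, so that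
\begin{equation}\label{eq:unfold}
RRc_kx=_\beta
\begin{cases}
\lambda z.\,z\,(RRc_{k+1}x)\,U & \text{if } k\in S,\\
\lambda z.\,z\,U\,(RRc_{k+1}x) & \text{if } k\notin S,
\end{cases}
\end{equation}
with $U$ unsolvable. The parameter $x$ is handed on at every step; it is never used and never discarded. The equation $E_{V,W}$ says that such a parameter does not matter. A $\lambda$-theory contains $E_{V,W}$ if and only if it contains the closed equation $\lambda xy.RRc_0x=\lambda xy.RRc_0y$, so the free variables are only a convenience.

\begin{theorem}\label{thm:main}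
Let $S$ be recursive and not ultimately periodic, for example the set of squares, and let $(V,W)$ be any $S$-pair. Then $E_{V,W}$ holds in every sensible graph model, but $E_{V,W}$ is not in $\mathcal H$. Hence $\mathcal H$ is not the least sensible graph theory; it is not a graph theory at all.
\end{theorem}

The second theorem shows that the hypothesis on $S$ is the right one and locates $T_{\min}$. It is not needed for the disproof of the conjecture. Let $\mathcal B$ be the theory of B\"ohm trees, recalled in Section~\ref{sec:prelim}.

\begin{theorem}\label{thm:supp}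
For a recursive set $S$ the following are equivalent:
\begin{itemize}
\item[(i)] $S$ is not ultimately periodic;
\item[(ii)] for every $S$-pair $(V,W)$, the equation $E_{V,W}$ belongs to $T_{\min}$.
\end{itemize}
For no $S$ and no $S$-pair is $E_{V,W}$ in $\mathcal H$. Moreover $\mathcal H\subsetneq T_{\min}\subsetneq\mathcal B$.
\end{theorem}

Section~\ref{sec:idea} explains on two small examples how a graph model can detect the parameter $x$, and why the counter and the two tests prevent it. Section~\ref{sec:holds} proves the semantic half of Theorem~\ref{thm:main} and Section~\ref{sec:notH} the syntactic half. Section~\ref{sec:periodic} builds the countermodel for ultimately periodic $S$ and proves Theorem~\ref{thm:supp}.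

\section{Preliminaries}\label{sec:prelim}

\subsection*{Terms}
Terms are taken up to renaming of bound variables; $\to_\beta$, $\twoheadrightarrow_\beta$ and $=_\beta$ denote one-step reduction, reduction and conversion, and $=_{\mathcal H}$ is equality in $\mathcal H$. By the Church--Rosser theorem, $\beta$-equal terms have a common reduct. A \emph{head normal form} (hnf) is a term $\lambda y_1\dots y_n.\,vP_1\cdots P_m$ with $v$ a variable and $n,m\ge0$. Every other term has the form $\lambda y_1\dots y_n.(\lambda y.M)NP_1\cdots P_m$, and \emph{head reduction} contracts the displayed redex. A term is \emph{solvable} if it $\beta$-reduces to an hnf, and \emph{unsolvable} otherwise. We use these standard facts.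
\begin{itemize}
\item[(U0)] $M$ is solvable if and only if its head reduction terminates.
\item[(U1)] If $M$ is unsolvable, so are $MN$, $\lambda y.M$, $M[y:=N]$ and every term $\beta$-equal to $M$.
\item[(U2)] If $\lambda y.P$ is unsolvable, so is $P$.
\end{itemize}
The \emph{B\"ohm tree} of an unsolvable term is a single node $\bot$. If $M$ reduces to the hnf $\lambda\vec y.\,vP_1\cdots P_m$, its B\"ohm tree has a root labeled $\lambda\vec y.\,v$ and, as immediate subtrees, the B\"ohm trees of $P_1,\dots,P_m$. The tree depends only on the $\beta$-class of $M$, and $\mathcal B$ is the sensible $\lambda$-theory that equates terms with the same B\"ohm tree.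

\begin{lemma}\label{lem:BT}
For every $S$ and every $S$-pair, $E_{V,W}$ is in $\mathcal B$.
\end{lemma}

\begin{proof}
By \eqref{eq:unfold}, the tree of $RRc_kx$ has root $\lambda z.z$ and two subtrees, namely $\bot$ and the tree of $RRc_{k+1}x$, in an order that depends only on $k$. By induction on $h$, for all $k$ the trees of $RRc_kx$ and $RRc_ky$ agree down to depth $h$.
\end{proof}

\begin{lemma}\label{lem:pairs}
Every recursive set $S$ has an $S$-pair.
\end{lemma}

\begin{proof}
Recursive functions are $\lambda$-definable, so there is a closed term $F$ with $Fc_k=_\beta c_1$ for $k\in S$ and $Fc_k=_\beta c_0$ for $k\notin S$. Put $V=\lambda n.Fn(\lambda w.I)\Omega$ and $W=\lambda n.Fn(\lambda w.\Omega)I$. Since $c_1MN=_\beta MN$ and $c_0MN=_\beta N$, we get $Vc_k=_\beta I$, $Wc_k=_\beta\Omega$ for $k\in S$, and $Vc_k=_\beta\Omega$, $Wc_k=_\beta I$ for $k\notin S$.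
\end{proof}

Ultimately periodic sets are closed under finite unions and intersections: take the largest threshold and the product of the periods. An infinite ultimately periodic set with period $\ell$ has gaps of length at most $\ell$ from some point on, so the set of squares is not ultimately periodic.

\subsection*{Computing in a graph model}
Let $(D,p)$ be a graph model. For $u,v\subseteq D$ put
\[
u\cdot v=\{\alpha:\ p(a,\alpha)\in u\ \text{for some finite } a\subseteq v\},
\]
and associate products to the left. We abbreviate $p(a_1,p(a_2,\dots p(a_n,\alpha)\dots))$ by $p(a_1,\dots,a_n,\alpha)$; for fixed $n$ this element determines $a_1,\dots,a_n$ and $\alpha$. For closed $M$ we write $|M|$, and we list in the subscript only the values of the free variables.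
\begin{itemize}
\item[(G1)] $|MN|_\rho=|M|_\rho\cdot|N|_\rho$. The product is monotone in both arguments, $\emptyset\cdot v=\emptyset$, and $\alpha\in u\cdot v_1\cdots v_n$ if and only if $p(a_1,\dots,a_n,\alpha)\in u$ for some finite $a_i\subseteq v_i$.
\item[(G2)] $|M|_\rho$ is monotone in $\rho$ and continuous: if $\alpha\in|M|_{\rho[x:=u]}$, then $\alpha\in|M|_{\rho[x:=a]}$ for some finite $a\subseteq u$.
\item[(G3)] $p(a,\alpha)\in|\lambda x.M|_\rho$ if and only if $\alpha\in|M|_{\rho[x:=a]}$; and $|\lambda x.M|_\rho\cdot u=|M|_{\rho[x:=u]}$ for all $u\subseteq D$.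
\end{itemize}
Here (G1) is read off the definitions and (G2) is an induction on $M$. The first half of (G3) is the injectivity of $p$, and the second half follows from the first and (G2). In particular $|I|=\{p(a,\alpha):\alpha\in a\}$ and $|I|\cdot u=u$. We also use without comment that $\beta$-equal terms have the same interpretation.

Three applications of (G3) describe $|R|$. For $g,\nu,X\subseteq D$,
\begin{equation}\label{eq:R}
|R|\cdot g\cdot\nu\cdot X=\bigl\{p(e,\beta):\ \beta\in e\cdot(|V|\cdot\nu\cdot|I|\cdot Z)\cdot(|W|\cdot\nu\cdot|I|\cdot Z)\bigr\},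
\end{equation}
where $e$ ranges over $\mathcal P_f(D)$ and $Z=g\cdot g\cdot(|\mathrm{suc}|\cdot\nu)\cdot X$.

\section{Loops and finite automata}\label{sec:idea}

A variable that does not occur in the B\"ohm tree of a term may still influence its value in a graph model. The mechanism is visible on the program without counter and tests,
\[
R_0=\lambda g\,u\,z.\,z(ggu),\qquad R_0R_0x\twoheadrightarrow_\beta\lambda z.z(R_0R_0x).
\]

\begin{example}[A loop]\label{ex:loop}
Suppose that $D$ contains six distinct elements $o,\xi,e,\gamma,\theta,\varepsilon$ with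
\[
\gamma=p(\{e\},o),\qquad e=p(\{\gamma\},o),\qquad\theta=p(\{\xi\},\gamma),\qquad\varepsilon=p(\{\varepsilon\},\theta);
\]
such models exist by the free completion of Section~\ref{sec:periodic}. Let $a=\{\varepsilon\}$. Then $a\cdot a=\{\theta\}$, $a\cdot a\cdot\{\xi\}=\{\gamma\}$ and $\{e\}\cdot\{\gamma\}=\{o\}$. We have $\varepsilon=p(a,\{\xi\},\{e\},o)$, so by (G3) $\varepsilon\in|R_0|$ means $o\in\{e\}\cdot(a\cdot a\cdot\{\xi\})$, which holds. Hence $a\subseteq|R_0|$ and
\[
\gamma\in a\cdot a\cdot\{\xi\}\subseteq|R_0R_0x|_{x:=\{\xi\}},\qquad\text{while}\qquad a\cdot a\cdot\emptyset=\{\theta\}\cdot\emptyset=\emptyset .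
\]
The element $\gamma$ is produced by one round of the recursion provided that the next round produces $\gamma$, and the finite set $a$ closes this circle by containing its own justification. It demands $\xi$ from the parameter at every round, although the term never uses the parameter.
\end{example}

In general, put $\Phi(Z)=\{p(e,\beta):\beta\in e\cdot Z\}$ and $G(X)=|R_0|\cdot|R_0|\cdot X$. Every $G(X)$ is a fixed point of $\Phi$, an operator that does not mention $X$. An element of $G(X)$ lies in $H=a\cdot a\cdot X$ for some finite $a\subseteq|R_0|$, and $H\subseteq|R_0|\cdot a\cdot X=\Phi(H)$. This inclusion has no base case, so it does not place $H$ inside another fixed point $G(Y)$. To force $G(X)=G(Y)$ in all sensible models we modify the program so that \emph{no finite set $a$ can sustain the recursion forever}. The resource that a finite set lacks is the ability to count.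

For a finite $t\subseteq D$ let
\[
L(t)=\{k\in\mathbb N:\ t\subseteq|c_k|\},
\]
the set of numerals that are consistent with the information $t$. By (G3), $p(a,b,\beta)\in|c_k|$ if and only if $\beta\in\varphi^k(b)$, where $\varphi(e)=a\cdot e$.

\begin{example}[Elements as automata]\label{ex:auto}
Let $\beta_0\neq\beta_1$ be elements of $D$. For $\tau_*=p(\{p(\{\beta_0\},\beta_0)\},\{\beta_0\},\beta_0)$ we have $\varphi(\{\beta_0\})=\{\beta_0\}$, so $L(\{\tau_*\})=\mathbb N$. For $a=\{p(\{\beta_0\},\beta_1),\,p(\{\beta_1\},\beta_0)\}$ the map $\varphi$ exchanges $\{\beta_0\}$ and $\{\beta_1\}$, so $\tau_0=p(a,\{\beta_0\},\beta_0)$ lies exactly in the even numerals and $\tau_1=p(a,\{\beta_0\},\beta_1)$ exactly in the odd ones.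
\end{example}

Now try to copy the loop of Example~\ref{ex:loop} for $R$. At round $k$ a finite witness sees only a finite piece $t$ of $|c_k|$, and by \eqref{eq:R} the recursive call contributes only if $|V|\cdot t$ or $|W|\cdot t$ is nonempty. Call $t$ \emph{ambiguous} if $L(t)$ contains some $i\in S$ and some $j\notin S$. For such $t$ we have $|V|\cdot t\subseteq|Vc_j|$ and $|W|\cdot t\subseteq|Wc_i|$, and both are values of unsolvable terms. In a sensible model these values are empty (Lemma~\ref{lem:empty}), so the recursion is cut at that round, and this is the missing base case. A loop with the single piece $\{\tau_*\}$ is cut whenever $S\ne\emptyset,\mathbb N$. For $S$ the set of even numbers, the pieces $\{\tau_0\}$ and $\{\tau_1\}$ are not ambiguous, and Section~\ref{sec:periodic} builds loops with finitely many states of this kind. For the squares, finitely many pieces that cover $\mathbb N$ always include an ambiguous one, since each $L(t)$ is ultimately periodic (Lemma~\ref{lem:periodic}). This also explains why there are two tests: a single test that accepts all numerals leaves nothing to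 be ambiguous about.

\section{The equation in sensible graph models}\label{sec:holds}

Sensibility says that all unsolvable terms have a common value. We need this value to be empty. The natural term to examine is $\Omega$, but unwinding $\alpha\in|\Omega|$ only yields a finite $a$ with $p(a,\alpha)\in a$ and says nothing about the shape of $\alpha$. We use instead a term that acquires a new argument at each step, so that the unwinding produces longer and longer elements inside one finite set.

\begin{lemma}\label{lem:empty}
In a sensible graph model, $|U|_\rho=\emptyset$ for every unsolvable $U$ and every $\rho$.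
\end{lemma}

\begin{proof}
Let $Q=\lambda x.xxI$. Head reduction gives $QQ\to_\beta QQI\to_\beta QQII\to_\beta\cdots$, so $QQ$ is unsolvable by (U0), and so is $\lambda y.QQ$ by (U1). Let $X=|QQ|$. By sensibility, $X$ is the value of every unsolvable term in every environment; in particular
\begin{equation}\label{eq:X}
X=|\lambda y.QQ|=\{p(a,\alpha):\ a\in\mathcal P_f(D),\ \alpha\in X\}.
\end{equation}
Let $\mathrm{tl}$ be the partial function on $D$ given by $\mathrm{tl}(p(a,\alpha))=\alpha$, and call $\alpha$ \emph{cyclic} if $\mathrm{tl}^m(\alpha)=\alpha$ for some $m\ge1$.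

\emph{Every $\alpha\in X$ is cyclic.} There is a finite $a_0\subseteq|Q|$ with $p(a_0,\alpha)\in|Q|$. Put $\alpha_0=\alpha$. Suppose that $a_n\subseteq a_0$ and $p(a_n,\alpha_n)\in|Q|$. By (G3), $\alpha_n\in a_n\cdot a_n\cdot|I|$, so by (G1) there are $a_{n+1}\subseteq a_n$ and a finite $b_n$ with $p(a_{n+1},b_n,\alpha_n)\in a_n$. Put $\alpha_{n+1}=p(b_n,\alpha_n)$. Then $p(a_{n+1},\alpha_{n+1})\in a_n\subseteq a_0\subseteq|Q|$, and the construction continues. The elements $p(a_n,\alpha_n)$, $n\ge1$, lie in the finite set $a_0$, so two of them coincide, and $\alpha_i=\alpha_j$ for some $1\le i<j$. Since $\mathrm{tl}(\alpha_{n+1})=\alpha_n$, applying $\mathrm{tl}^i$ gives $\alpha_0=\alpha_{j-i}$, and therefore $\mathrm{tl}^{j-i}(\alpha)=\mathrm{tl}^{j-i}(\alpha_{j-i})=\alpha_0=\alpha$.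

Suppose now that $\alpha\in X$. For every finite $a$, the element $p(a,\alpha)$ is in $X$ by \eqref{eq:X}, hence cyclic: $p(a,\alpha)=\mathrm{tl}^m(p(a,\alpha))=\mathrm{tl}^{m-1}(\alpha)$ for some $m\ge1$. So all the elements $p(a,\alpha)$ lie in the $\mathrm{tl}$-orbit of $\alpha$, which is finite because $\alpha$ is cyclic. But $D$ is infinite and $p$ is injective, so there are infinitely many such elements. Hence $X=\emptyset$.
\end{proof}

\begin{lemma}\label{lem:periodic}
In any graph model, $L(t)$ is ultimately periodic for every finite $t\subseteq D$.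
\end{lemma}

\begin{proof}
We have $L(\emptyset)=\mathbb N$ and $L(t)=\bigcap_{\tau\in t}L(\{\tau\})$, so it suffices to treat $t=\{\tau\}$. If $\tau$ is not of the form $p(a,b,\beta)$, then $L(t)=\emptyset$. Otherwise $L(t)=\{k:\beta\in\varphi^k(b)\}$ with $\varphi(e)=a\cdot e$. All values of $\varphi$ are subsets of the finite set $\{\gamma:p(c,\gamma)\in a\text{ for some }c\}$. So $\varphi^i(b)=\varphi^j(b)$ for some $1\le i<j$, and then $\varphi^{k}(b)=\varphi^{k+j-i}(b)$ for all $k\ge i$.
\end{proof}

\begin{proposition}\label{prop:holds}
Let $(D,p)$ be a sensible graph model, let $S$ be not ultimately periodic, and let $(V,W)$ be an $S$-pair. Then $|RRc_0x|_\rho$ does not depend on $\rho$. Hence $E_{V,W}$ holds in $(D,p)$.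
\end{proposition}

\begin{proof}
For $X,Z\subseteq D$ put $G_k(X)=|R|\cdot|R|\cdot|c_k|\cdot X$ and
\[
\Phi_k(Z)=\{p(e,\beta):\ \beta\in e\cdot(|Vc_kI|\cdot Z)\cdot(|Wc_kI|\cdot Z)\}.
\]
Each $\Phi_k$ is monotone, and $|RRc_0x|_\rho=G_0(\rho(x))$. Since $|\mathrm{suc}|\cdot|c_k|=|c_{k+1}|$, equation \eqref{eq:R} with $g=|R|$ and $\nu=|c_k|$ reads $G_k(Y)=\Phi_k(G_{k+1}(Y))$. By monotonicity,
\begin{equation}\label{eq:lower}
\Phi_0\Phi_1\cdots\Phi_K(\emptyset)\subseteq\Phi_0\Phi_1\cdots\Phi_K(G_{K+1}(Y))=G_0(Y)\qquad\text{for all }K\text{ and }Y.
\end{equation}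
Let $X\subseteq D$ and $\alpha\in G_0(X)$. We show that $\alpha\in\Phi_0\cdots\Phi_K(\emptyset)$ for some $K$. Then $G_0(X)\subseteq G_0(Y)$ for all $X,Y$ by \eqref{eq:lower}, which is the proposition.

\emph{The finite witness.} By (G1) there are finite sets $a'\subseteq|R|$, $t\subseteq|c_0|$ and $b\subseteq X$ with $p(a',t,b,\alpha)\in|R|$. Let $a=a'\cup\{p(a',t,b,\alpha)\}$, a finite subset of $|R|$, and let $H_k=a\cdot a\cdot|c_k|\cdot X$. Then $\alpha\in H_0$.

\emph{What the witness sees of the numerals.} The set $\delta=a\cdot a$ is finite, because each element of $a$ contributes at most one element to it. So only finitely many sets $t$ satisfy $p(t,\varepsilon)\in\delta$ for some $\varepsilon$. Let $t_k$ be the union of those among them that are contained in $|c_k|$. Then $t_k$ is a finite subset of $|c_k|$, the family $\{t_k:k\in\mathbb N\}$ is finite, and $\delta\cdot|c_k|=\delta\cdot t_k$.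

\emph{Some $t_K$ is ambiguous.} Suppose not. Then each $L(t_k)$ is contained in $S$ or in its complement, and $k\in L(t_k)$, so $S=\bigcup_{k\in S}L(t_k)$. This is a finite union, so $S$ is ultimately periodic by Lemma~\ref{lem:periodic}, against the hypothesis. Fix $K$, $i\in S$ and $j\notin S$ with $t_K\subseteq|c_i|$ and $t_K\subseteq|c_j|$.

\emph{Unwinding.} For every $k$, by $a\subseteq|R|$ and \eqref{eq:R},
\begin{multline*}
H_k=a\cdot a\cdot t_k\cdot X\subseteq|R|\cdot a\cdot t_k\cdot X\\
=\{p(e,\beta):\ \beta\in e\cdot(|V|\cdot t_k\cdot|I|\cdot Z_k)\cdot(|W|\cdot t_k\cdot|I|\cdot Z_k)\},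
\end{multline*}
where $Z_k=a\cdot a\cdot(|\mathrm{suc}|\cdot t_k)\cdot X$. From $t_k\subseteq|c_k|$ we get $Z_k\subseteq H_{k+1}$, $|V|\cdot t_k\cdot|I|\subseteq|Vc_kI|$ and $|W|\cdot t_k\cdot|I|\subseteq|Wc_kI|$. Hence $H_k\subseteq\Phi_k(H_{k+1})$ for all $k$. For $k=K$ more is true. The terms $Vc_j$ and $Wc_i$ are unsolvable, so by Lemma~\ref{lem:empty}
\[
|V|\cdot t_K\subseteq|Vc_j|=\emptyset,\qquad|W|\cdot t_K\subseteq|Wc_i|=\emptyset,
\]
and therefore $H_K\subseteq\{p(e,\beta):\beta\in e\cdot\emptyset\cdot\emptyset\}\subseteq\Phi_K(\emptyset)$. Altogether $\alpha\in H_0\subseteq\Phi_0\cdots\Phi_{K-1}(H_K)\subseteq\Phi_0\cdots\Phi_K(\emptyset)$.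
\end{proof}

The hypothesis on $S$ is used only to find $K$, and sensibility only to cut the recursion at round $K$.

\section{The equation is not in $\mathcal H$}\label{sec:notH}

In this section $S$ and the $S$-pair $(V,W)$ are arbitrary, and the variable $x$ is fixed. We need a property of terms that is invariant under $=_{\mathcal H}$ and separates $RRc_0x$ from $RRc_0y$. Having $x$ free is not invariant: $\Omega x=_{\mathcal H}\Omega$ and $(\lambda w.I)x=_\beta I$. The first example is dealt with by counting only occurrences of $x$ outside unsolvable subterms, the second by asking for such an occurrence in every reduct.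

\subsection{An invariant of $\mathcal H$}

Let $\sim$ be the relation ``equal up to replacing unsolvable subterms by unsolvable terms'', defined inductively by the rules
\begin{itemize}
\item[(var)] $v\sim v$ for every variable $v$;
\item[(uns)] $U\sim U'$ if $U$ and $U'$ are unsolvable;
\item[(app)] if $P\sim P'$ and $Q\sim Q'$, then $PQ\sim P'Q'$;
\item[(abs)] if $P\sim P'$, then $\lambda y.P\sim\lambda y.P'$.
\end{itemize}
It is reflexive, symmetric and compatible with application and abstraction. The point of the next lemma is that $\beta$-reduction can be simulated across $\sim$.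

\begin{lemma}\label{lem:sim}
\begin{itemize}
\item[(a)] If $M\sim M'$ and $N\sim N'$, then $M[y:=N]\sim M'[y:=N']$.
\item[(b)] If $M\sim M'$ and $M\twoheadrightarrow_\beta N$, then $M'\twoheadrightarrow_\beta N'$ for some $N'$ with $N\sim N'$.
\item[(c)] If $M\sim M'$ and $M$ is solvable, then $M'$ is solvable.
\end{itemize}
\end{lemma}

\begin{proof}
(a) First, substituting a variable preserves the height of derivations: if $M\sim M'$ has a derivation of height $h$, so has $M[y:=v]\sim M'[y:=v]$. This is an induction on $h$; (uns) uses (U1), and for $\lambda z.P\sim\lambda z.P'$ we apply the induction hypothesis twice, to rename $z$ to a fresh variable and then to substitute $v$ for $y$. So in an induction on height the variable bound in (abs) may be assumed fresh. Now prove (a) by induction on the height of $M\sim M'$. The case $y\sim y$ gives $N\sim N'$, and $v\sim v$ with $v\ne y$ is unchanged. The case (uns) follows from (U1). In (app), and in (abs) with a fresh bound variable, substitution commutes with the term former and the induction hypothesis applies.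

(b) By induction on the length of the reduction it suffices to treat one step $M\to_\beta N$. We argue by induction on the derivation of $M\sim M'$. A variable has no redex. In case (uns), $N$ is unsolvable and we take $N'=M'$. In case (abs), and in case (app) with $M=PQ$, $M'=P'Q'$ and the redex inside $P$ or $Q$, the induction hypothesis applies to the subterm that contains the redex. It remains to consider the case where $M=PQ$ is itself the redex, so that $P$ is an abstraction and $P\sim P'$ ends in (uns) or (abs). If it ends in (uns), then $PQ$, $P'Q'$ and $N$ are unsolvable by (U1), and we take $N'=M'$. If it ends in (abs), then $P=\lambda y.P_0$, $P'=\lambda y.P_0'$ with $P_0\sim P_0'$, and $N=P_0[y:=Q]$; take $N'=P_0'[y:=Q']$ and use (a).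

(c) Let $M\twoheadrightarrow_\beta H$ with $H$ an hnf. By (b), $M'\twoheadrightarrow_\beta H'$ with $H\sim H'$. We show by induction on the size of $H$ that $H'$ is an hnf, and that it is not an abstraction when $H$ is not. As $H$ is solvable, the derivation of $H\sim H'$ does not end in (uns). If $H$ is a variable, $H'=H$. If $H$ is an abstraction, then $H=\lambda y.H_0$ and $H'=\lambda y.H_0'$ with $H_0\sim H_0'$ and $H_0$ an hnf, so $H_0'$ and $H'$ are hnfs. If $H=vP_1\cdots P_m$ with $m\ge1$, then $H'=H_1'P'$ with $vP_1\cdots P_{m-1}\sim H_1'$; by induction $H_1'$ is a variable applied to arguments, and so is $H'$.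
\end{proof}

\begin{definition}
The variable $x$ is \emph{visible} in $N$ if it has a free occurrence in $N$ that lies in no unsolvable subterm of $N$ (the term $N$ counts as a subterm of itself). A term $T$ is \emph{persistent} if $x$ is visible in every $N$ with $T\twoheadrightarrow_\beta N$.
\end{definition}

Unfolding the definition along the structure of $N$, and using (U1) and (U2) for abstractions, we obtain:
\begin{itemize}
\item[(V1)] $x$ is visible in $x$ and in no other variable;
\item[(V2)] $x$ is visible in $PQ$ if and only if $PQ$ is solvable and $x$ is visible in $P$ or in $Q$;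
\item[(V3)] for $z\neq x$, $x$ is visible in $\lambda z.P$ if and only if it is visible in $P$.
\end{itemize}

\begin{lemma}\label{lem:visible}
\begin{itemize}
\item[(a)] If $N\sim N'$ and $x$ is visible in $N$, then $x$ is visible in $N'$.
\item[(b)] If $N\twoheadrightarrow_\beta N'$ and $x$ is visible in $N'$, then $x$ is visible in $N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induction on the derivation. Case (var) is trivial, and case (uns) does not occur since $N$ is solvable. In case (app), $N'=P'Q'$ is solvable by Lemma~\ref{lem:sim}(c), and $x$ is visible in $P'$ or $Q'$ by (V2) and induction; apply (V2) again. In case (abs) the bound variable is not $x$, since $x$ is free in $N$; use (V3) and induction.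

(b) Suppose that $x$ is not visible in $N$. Then there is $N^*$ with $N\sim N^*$ and $x$ not free in $N^*$. Indeed, by induction on $N$: if $N$ is unsolvable take $\Omega$; if $N$ is a variable, it is not $x$, and we take $N$; if $N=PQ$ is solvable, $x$ is visible in neither $P$ nor $Q$, and we take $P^*Q^*$; if $N=\lambda z.P$ with $z\ne x$, take $\lambda z.P^*$. By Lemma~\ref{lem:sim}(b), $N^*\twoheadrightarrow_\beta N^{**}$ with $N'\sim N^{**}$. Reduction creates no free variables, so $x$ is not visible in $N^{**}$, and by (a) it is not visible in $N'$.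
\end{proof}

\begin{lemma}\label{lem:invariant}
If $T=_{\mathcal H}T'$ and $T$ is persistent, then $T'$ is persistent.
\end{lemma}

\begin{proof}
Let $\approx$ be the equivalence relation generated by $=_\beta$ and $\sim$. Both relations are compatible with application and abstraction, hence so is $\approx$. Thus $\approx$ is a $\lambda$-theory that equates all unsolvable terms, and it contains $=_{\mathcal H}$. As both generating relations are symmetric, it suffices to treat the cases $T=_\beta T'$ and $T\sim T'$. Let $T'\twoheadrightarrow_\beta N'$.

If $T=_\beta T'$, then $T$ and $N'$ have a common reduct. The variable $x$ is visible in it because $T$ is persistent, hence visible in $N'$ by Lemma~\ref{lem:visible}(b).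

If $T\sim T'$, then by Lemma~\ref{lem:sim}(b) $T\twoheadrightarrow_\beta N$ with $N'\sim N$. The variable $x$ is visible in $N$, hence in $N'$ by Lemma~\ref{lem:visible}(a).
\end{proof}

\subsection{Standard reductions}

To prove that $RRc_0x$ is persistent we must control all of its reducts, including those in which $R$, $V$ and $W$ are reduced internally in an arbitrary order. The standardization theorem, in the inductive form below, reduces this to one deterministic strategy. \emph{Weak head reduction} is
\[
(\lambda y.M)NP_1\cdots P_n\to_wM[y:=N]P_1\cdots P_n\qquad(n\ge0).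
\]
Every term has at most one $\to_w$-reduct, so it has a unique maximal sequence of $\to_w$-steps, its \emph{weak head sequence}. Only applications can be $\to_w$-reduced, and $vP_1\cdots P_n$ cannot. If $M\to_wM'$, then $MP\to_wM'P$ and $M[y:=N]\to_wM'[y:=N]$. Define $M\twoheadrightarrow_{\mathrm{st}}N$ inductively:
\begin{itemize}
\item[(S1)] if $M\twoheadrightarrow_wv$ with $v$ a variable, then $M\twoheadrightarrow_{\mathrm{st}}v$;
\item[(S2)] if $M\twoheadrightarrow_wPQ$, $P\twoheadrightarrow_{\mathrm{st}}P'$ and $Q\twoheadrightarrow_{\mathrm{st}}Q'$, then $M\twoheadrightarrow_{\mathrm{st}}P'Q'$;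
\item[(S3)] if $M\twoheadrightarrow_w\lambda y.P$ and $P\twoheadrightarrow_{\mathrm{st}}P'$, then $M\twoheadrightarrow_{\mathrm{st}}\lambda y.P'$.
\end{itemize}
A derivation thus stops at some term of the weak head sequence of $M$, keeps the outermost term former of that term, and continues in the immediate subterms. The height of a derivation counts rules, not $\to_w$-steps.

\begin{lemma}\label{lem:standard}
$M\twoheadrightarrow_\beta N$ if and only if $M\twoheadrightarrow_{\mathrm{st}}N$.
\end{lemma}

\begin{proof}
The implication from right to left is an induction on derivations. For the converse, note that $M\twoheadrightarrow_{\mathrm{st}}M$ by induction on $M$, and that $M\twoheadrightarrow_wN\twoheadrightarrow_{\mathrm{st}}P$ implies $M\twoheadrightarrow_{\mathrm{st}}P$, since each rule begins with an arbitrary $\twoheadrightarrow_w$.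

\emph{Substitution: if $M\twoheadrightarrow_{\mathrm{st}}M'$ and $N\twoheadrightarrow_{\mathrm{st}}N'$, then $M[y:=N]\twoheadrightarrow_{\mathrm{st}}M'[y:=N']$.} We use induction on the height of $M\twoheadrightarrow_{\mathrm{st}}M'$; the variable bound in (S3) may be assumed fresh by the renaming argument of Lemma~\ref{lem:sim}(a). In each rule the initial $\twoheadrightarrow_w$ survives the substitution. In (S1) with $v=y$ we get $M[y:=N]\twoheadrightarrow_wN\twoheadrightarrow_{\mathrm{st}}N'$, and with $v\ne y$ we get $M[y:=N]\twoheadrightarrow_wv$. In (S2) and (S3) apply the induction hypothesis to the premises and the same rule.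

\emph{Closure: if $M\twoheadrightarrow_{\mathrm{st}}N\to_\beta N'$, then $M\twoheadrightarrow_{\mathrm{st}}N'$.} We use induction on the derivation of $M\twoheadrightarrow_{\mathrm{st}}N$. If the redex lies in a proper subterm of $N$, the induction hypothesis applies to the corresponding premise. Otherwise $N$ is the redex and the last rule is (S2): $M\twoheadrightarrow_wPQ$, $N=P'Q'$, $P\twoheadrightarrow_{\mathrm{st}}P'$ and $Q\twoheadrightarrow_{\mathrm{st}}Q'$, with $P'$ an abstraction. Then $P\twoheadrightarrow_{\mathrm{st}}P'$ ends in (S3): $P\twoheadrightarrow_w\lambda y.P_1$, $P_1\twoheadrightarrow_{\mathrm{st}}P_0$ and $P'=\lambda y.P_0$. Hence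
\[
M\twoheadrightarrow_w(\lambda y.P_1)Q\to_wP_1[y:=Q]\twoheadrightarrow_{\mathrm{st}}P_0[y:=Q']=N'.
\]
Reflexivity and closure give the lemma by induction on the length of $M\twoheadrightarrow_\beta N$.
\end{proof}

The next lemma explains the factor $I$ in the definition of $R$. If $E=_\beta I$, the weak head sequence of $ET$ substitutes $T$ into the body of an abstraction about which we know little. In $EIT$ the dummy argument $I$ is substituted instead, and $T$ waits untouched on the right until the test has finished.

\begin{lemma}\label{lem:EI}
If $E$ is closed and $E=_\beta I$, then $EI\twoheadrightarrow_wI$.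
\end{lemma}

\begin{proof}
Since $I$ is normal, $E\twoheadrightarrow_\beta I$ by Church--Rosser, so $E\twoheadrightarrow_{\mathrm{st}}I$. The last rule is (S3): $E\twoheadrightarrow_w\lambda w.E'$ with $E'\twoheadrightarrow_{\mathrm{st}}w$, and this ends in (S1), so $E'\twoheadrightarrow_ww$. Thus $EI\twoheadrightarrow_w(\lambda w.E')I\to_wE'[w:=I]\twoheadrightarrow_wI$.
\end{proof}

\subsection{Persistence of $RRc_0x$}

Unfolding $RRc_kx$ produces the counter $\mathrm{suc}\,c_k$, not $c_{k+1}$, so the induction must allow any closed term that is $\beta$-equal to a numeral.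

\begin{proposition}\label{prop:persistent}
Let $d$ be closed with $d=_\beta c_k$ for some $k$. If $RRdx\twoheadrightarrow_{\mathrm{st}}N$, then $x$ is visible in $N$.
\end{proposition}

\begin{proof}
We use induction on the height $h$ of the derivation, for all $d$ and $k$ at once. The weak head sequence of $RRdx$ is
\[
RRdx\to_w(\lambda n.\cdots)\,d\,x\to_w(\lambda u.\cdots)\,x\to_w\lambda z.zAB,
\]
where $z\ne x$ and
\[
A=VdI\,T,\qquad B=WdI\,T,\qquad T=RR(\mathrm{suc}\,d)x .
\]
So $RRdx$ is solvable, and the sequence contains no variable, which excludes (S1) as last rule.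

\emph{The last rule is (S2).} The three applications in the sequence have the form $Px$, so $N=P'Q'$ with $x\twoheadrightarrow_{\mathrm{st}}Q'$. Only (S1) applies to $x$, so $Q'=x$. As $N=_\beta RRdx$ is solvable, $x$ is visible in $N$ by (V1) and (V2).

\emph{The last rule is (S3).} Then $N=\lambda z.C$ with $zAB\twoheadrightarrow_{\mathrm{st}}C$. The terms $zAB$, $zA$ and $z$ admit no $\to_w$-step, so the derivation continues with (S2) twice, and $C=zA'B'$, where $A\twoheadrightarrow_{\mathrm{st}}A'$ and $B\twoheadrightarrow_{\mathrm{st}}B'$ have derivations of height less than $h$. The terms $zA'$ and $zA'B'$ are hnfs, so by (V2) and (V3) it suffices to show that $x$ is visible in $A'$ or in $B'$. Assume $k\in S$; we show that $x$ is visible in $A'$. For $k\notin S$ the same argument applies to $W$, $B$, $B'$.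

The term $Vd$ is closed and $Vd=_\beta Vc_k=_\beta I$. By Lemma~\ref{lem:EI} there is a sequence $VdI=E_0\to_w\cdots\to_wE_l=I$, so the weak head sequence of $A$ is
\[
E_0T\to_w\cdots\to_wE_lT=IT\to_wT\to_w\cdots,
\]
ending with the weak head sequence of $T$. The term $\mathrm{suc}\,d$ is closed and $\beta$-equal to $c_{k+1}$, so $T$ is a term of the kind considered in the proposition. In particular $T$ is solvable, its weak head sequence contains no variable, and $A'=_\beta A=_\beta T$ is solvable. Consider the term at which the derivation of $A\twoheadrightarrow_{\mathrm{st}}A'$ stops.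

If it stops at some $E_iT$, the rule is (S2) and $A'=P'Q'$ with $T\twoheadrightarrow_{\mathrm{st}}Q'$ of height less than $h$. By induction $x$ is visible in $Q'$, hence in the solvable term $A'$ by (V2).

If it stops at a term of the weak head sequence of $T$, the same rule with the same premises derives $T\twoheadrightarrow_{\mathrm{st}}A'$, with the same height, which is less than $h$. By induction $x$ is visible in $A'$.
\end{proof}

The proof uses only that one of $Vc_k$, $Wc_k$ is $\beta$-equal to $I$ for each $k$.

\begin{corollary}\label{cor:notH}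
For every $S$ and every $S$-pair, $RRc_0x\ne_{\mathcal H}RRc_0y$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:standard} and Proposition~\ref{prop:persistent}, $RRc_0x$ is persistent. The term $RRc_0y$ is not, since $x$ is not free in it. Apply Lemma~\ref{lem:invariant}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The equation $E_{V,W}$ holds in every sensible graph model by Proposition~\ref{prop:holds}, and it is not in $\mathcal H$ by Corollary~\ref{cor:notH}. Such an equation exists, by Lemma~\ref{lem:pairs} applied to the set of squares. If $\mathcal H$ were the theory of a graph model, that model would be sensible and would satisfy $E_{V,W}$, a contradiction. So $\mathcal H$ is not a graph theory, and in particular not the least sensible one.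
\end{proof}

\section{Ultimately periodic sets: a countermodel}\label{sec:periodic}

\begin{proposition}\label{prop:counter}
If $S$ is ultimately periodic, there are an $S$-pair $(V,W)$ and a sensible graph model in which $E_{V,W}$ fails.
\end{proposition}

We build a loop as in Example~\ref{ex:loop}, with one element $\theta_j$ for each state $j$ of a finite automaton for $S$. Two difficulties arise. The tests must succeed on a finite piece of the numeral that records only the state, so we choose an $S$-pair that simulates the automaton. And the model must be sensible, which the model of Example~\ref{ex:loop} is not: there $\theta\in\{\varepsilon\}\cdot\{\varepsilon\}$ gives $\varepsilon\in|\lambda x.xx|$, hence $\theta\in|\Omega|$, against Lemma~\ref{lem:empty}. The remedy is to add to the self-supporting set $a$ an element $\beta=p(\emptyset,\dots)$ that belongs to $|R|$ but not to $|\lambda x.xx|$.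

\subsection{The $S$-pair}
Let $\chi:\mathbb N\to\{0,1\}$ be the characteristic function of $S$, with $\chi(k+\ell)=\chi(k)$ for $k\ge m$, where $\ell\ge1$. Put $r=m+\ell$ and $J=\{0,\dots,r-1\}$, and define $\sigma:J\to J$ by $\sigma(j)=j+1$ for $j<r-1$ and $\sigma(r-1)=m$. Starting from $0$, the map $\sigma$ runs through $0,1,\dots,r-1$ and then around the cycle $m,\dots,r-1$ of length $\ell$. Hence $\sigma^i(0)=i$ for $i<r$, and $\chi(k)=\chi(\sigma^k(0))$ for all $k$. Also $\sigma^r=\sigma^m$, because $\sigma^m(j)=\sigma^{m+j}(0)$ lies on the cycle, where $\sigma^\ell$ is the identity.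

Let $B_i=I$ if $\chi(i)=1$ and $B_i=\Omega$ if $\chi(i)=0$, and put
\begin{gather*}
\mathrm{Vec}=\lambda y.\,yB_0\cdots B_{r-1},\qquad\mathrm{Pr}=\lambda y_0\dots y_{r-1}.\,y_0,\\
\mathrm{St}=\lambda vy.\,v(\lambda y_0\dots y_{r-1}.\,y\,y_1\cdots y_{r-1}\,y_m),\qquad V=\lambda n.\,n\,\mathrm{St}\,\mathrm{Vec}\,\mathrm{Pr}.
\end{gather*}
The term $\mathrm{St}$ shifts a vector: for closed $C_i$,
\[
\mathrm{St}(\lambda y.yC_0\cdots C_{r-1})=_\beta\lambda y.yC_1\cdots C_{r-1}C_m=\lambda y.yC_{\sigma(0)}\cdots C_{\sigma(r-1)}.
\]
So $c_k\,\mathrm{St}\,\mathrm{Vec}=_\beta\lambda y.yB_{\sigma^k(0)}\cdots B_{\sigma^k(r-1)}$ and $Vc_k=_\beta B_{\sigma^k(0)}$, which is $I$ for $k\in S$ and $\Omega$ otherwise. We mark with a bar every object obtained by replacing $\chi$ with $1-\chi$, keeping $m$ and $\ell$, and put $W=\bar V$. Then $(V,W)$ is an $S$-pair.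

\subsection{Free completions}
A \emph{partial pair} $(A,q)$ is a nonempty set $A$ with an injective partial function $q$ from $\mathcal P_f(A)\times A$ to $A$. After renaming, no element of $A$ is an ordered pair. Put $A^0=A$ and $A^{n+1}=A\cup\bigl((\mathcal P_f(A^n)\times A^n)\setminus\mathrm{dom}\,q\bigr)$, an increasing chain with union $D$. Let $p=q$ on $\mathrm{dom}\,q$ and $p(c,\tau)=(c,\tau)$ otherwise. Then $p$ is total on $\mathcal P_f(D)\times D$, and it is injective because the values of $q$ lie in $A$ and the new values do not. An injection of $\mathcal P_f(D)\times D$ into a nonempty $D$ forces $D$ to be infinite. So $(D,p)$ is a graph model, the \emph{free completion} of $(A,q)$. The \emph{rank} of $\tau\in D$ is the least $n$ with $\tau\in A^n$. Each element of $D\setminus A$ is $p(c,\tau)$ for a unique $(c,\tau)\notin\mathrm{dom}\,q$, and its rank exceeds the ranks of $\tau$ and of all elements of $c$. Consequently the completion creates no new loops: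
\begin{equation}\label{eq:star}
p(c,\tau)\in c\quad\Longrightarrow\quad(c,\tau)\in\mathrm{dom}\,q .
\end{equation}

\subsection{A criterion for sensibility}
We prove sensibility by realizability: each element of $D$ is read as a set of terms. Let $\mathcal N$ be the set of terms $\beta$-equal to some $vP_1\cdots P_n$ with $v$ a variable and $n\ge0$. For $X,Y\subseteq\Lambda$ let $X\Rightarrow Y=\{M:\ MN\in Y\text{ for all }N\in X\}$; this operation is associated to the right, is monotone in $Y$ and reverses inclusions in $X$. Call $Y$ \emph{good} if it is closed under $=_\beta$, contains $\mathcal N$ and consists of solvable terms. The set $\mathcal N$ is good, and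
\begin{equation}\label{eq:good}
\text{if $Y$ is good and $\mathcal N\subseteq X$, then $X\Rightarrow Y$ is good.}
\end{equation}
Indeed, closure under $=_\beta$ is inherited from $Y$. If $M\in\mathcal N$, then $MN\in\mathcal N\subseteq Y$ for all $N$. If $M\in X\Rightarrow Y$, then $Mv\in Y$ for a variable $v$, so $Mv$ is solvable, and $M$ is solvable by (U1).

\begin{lemma}\label{lem:adequacy}
Let $(D,p)$ be a graph model and $\tau\mapsto[\tau]$ an assignment of good sets to the elements of $D$. Put $[c]=\bigcap_{\tau\in c}[\tau]$ for finite $c$, with $[\emptyset]=\Lambda$, and suppose that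
\begin{equation}\label{eq:real}
[p(c,\tau)]=[c]\Rightarrow[\tau]\qquad\text{for all }(c,\tau).
\end{equation}
Then every unsolvable term is interpreted by $\emptyset$ in every environment, and $(D,p)$ is sensible.
\end{lemma}

\begin{proof}
Say that a substitution $y\mapsto N_y$ \emph{realizes} $\rho$ on $M$ if $N_y\in[\tau']$ for all free variables $y$ of $M$ and all $\tau'\in\rho(y)$, and write $M^\circ$ for the result of applying it to $M$. We show by induction on $M$ that then $\tau\in|M|_\rho$ implies $M^\circ\in[\tau]$. For a variable this is the hypothesis. If $\tau\in|M_1M_2|_\rho$, there is a finite $c\subseteq|M_2|_\rho$ with $p(c,\tau)\in|M_1|_\rho$; by induction $M_2^\circ\in[c]$ and $M_1^\circ\in[c]\Rightarrow[\tau]$, so $M_1^\circ M_2^\circ\in[\tau]$. An element of $|\lambda y.M|_\rho$, with $y$ fresh for the substitution, has the form $p(c,\tau)$ with $\tau\in|M|_{\rho[y:=c]}$. For $N\in[c]$, the substitution extended by $y\mapsto N$ realizes $\rho[y:=c]$ on $M$, and $(\lambda y.M)^\circ N$ is $\beta$-equal to the result of applying it to $M$, which is in $[\tau]$ by induction. So $(\lambda y.M)^\circ\in[c]\Rightarrow[\tau]=[p(c,\tau)]$.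

Variables lie in $\mathcal N$, hence in every good set, so the identity substitution realizes every $\rho$. Thus $\tau\in|M|_\rho$ implies that $M\in[\tau]$ is solvable.
\end{proof}

In a free completion, an assignment of good sets on $A$ that satisfies \eqref{eq:real} on $\mathrm{dom}\,q$ extends to $D$: define $[p(c,\tau)]$ by \eqref{eq:real} by recursion on rank, and use \eqref{eq:good}. On a loop, \eqref{eq:real} is a circular condition. We solve it by placing in each circular set $c$ an \emph{anchor}, an element outside the loop whose set of terms is contained in the sets of the other elements of $c$, so that $[c]$ is known in advance.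

\subsection{The model}
The construction has two stages, one for each loop.

\emph{Stage 1: the output loop.} The element $\gamma$ is to be produced by round $k$ when round $k+1$ produces $\gamma$, through the first or the second argument of $z$. So we want
\[
\gamma=p(\{e_1,e_2,e'\},o),\quad e_1=p(\{\gamma\},\emptyset,o),\quad e_2=p(\emptyset,\{\gamma\},o),\quad e'=p(\emptyset,\emptyset,o').
\]
The anchor is $e'$; it ends in $o'\neq o$ so that it cannot be used to produce $\gamma$ without a recursive call. Let $A_1=\{o,o',\xi,\gamma,f_1,e_1,f_2,e_2,f',e'\}$ consist of ten distinct elements, and let $q_1$ be given by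
\begin{gather*}
q_1(\emptyset,o)=f_1,\quad q_1(\{\gamma\},f_1)=e_1,\quad q_1(\{\gamma\},o)=f_2,\quad q_1(\emptyset,f_2)=e_2,\\
q_1(\emptyset,o')=f',\quad q_1(\emptyset,f')=e',\quad q_1(\{e_1,e_2,e'\},o)=\gamma .
\end{gather*}
The seven arguments are distinct and the seven values are distinct. Let $(D_1,p_1)$ be the free completion of $(A_1,q_1)$. The final $p$ will extend $p_1$, and we write $p$ for $p_1$ in the following definitions of elements of $D_1$.

The elements $\kappa=p(\{\gamma\},\gamma)$ and $\kappa'=p(\{\kappa\},\kappa)$ lie in $|I|$; the element $\kappa'$ is the part of the identity that a successful test must deliver to let $\gamma$ pass. For $j\in J$ let $d_j=\{\kappa'\}$ if $\chi(j)=1$ and $d_j=\emptyset$ otherwise, and put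
\begin{gather*}
h_j=p\bigl(d_j,d_{\sigma(j)},\dots,d_{\sigma^{r-1}(j)},\kappa'\bigr),\qquad w_j=p(\{h_j\},\kappa'),\\
\Sigma=\{p(\{w_i\},w_{\sigma(i)}):\ i\in J\},\qquad\tau_j=p(\Sigma,\{w_0\},w_j).
\end{gather*}
Thus $w_j$ describes the vector in state $j$, the set $\Sigma$ is the transition table, and $\tau_j$ says that a numeral leads from state $0$ to state $j$, as in Example~\ref{ex:auto}. With the barred elements $\bar\tau_j$, let
\[
t_j=\{\tau_j,\bar\tau_j\},\qquad\theta_j=p(t_j,\{\xi\},\gamma),\qquad\Theta=\{\theta_j:j\in J\},\qquad\beta=p(\emptyset,\emptyset,\emptyset,\{e'\},o').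
\]

\emph{Stage 2: the self-application loop.} Let $A_2=D_1\cup\{\varepsilon_\theta:\theta\in\Theta\}$ with new distinct elements $\varepsilon_\theta$, let $a=\{\beta\}\cup\{\varepsilon_\theta:\theta\in\Theta\}$, and let $q_2$ extend $p_1$ by $q_2(a,\theta)=\varepsilon_\theta$ for $\theta\in\Theta$. As $a\not\subseteq D_1$, the new arguments are outside $\mathrm{dom}\,p_1$, and the new values are outside $D_1$; so $q_2$ is a partial injection. Let $(D,p)$ be the free completion of $(A_2,q_2)$. Here the anchor is $\beta$. All interpretations below are taken in $(D,p)$.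

\begin{lemma}\label{lem:modelsensible}
The model $(D,p)$ is sensible.
\end{lemma}

\begin{proof}
We construct an assignment as in Lemma~\ref{lem:adequacy}. On $A_1$ define, in this order,
\begin{gather*}
[o]=[o']=[\xi]=\mathcal N,\qquad[f_1]=[f']=\Lambda\Rightarrow\mathcal N,\qquad[e']=\Lambda\Rightarrow[f'],\qquad[\gamma]=[e']\Rightarrow\mathcal N,\\
[e_1]=[\gamma]\Rightarrow[f_1],\qquad[f_2]=[\gamma]\Rightarrow\mathcal N,\qquad[e_2]=\Lambda\Rightarrow[f_2].
\end{gather*}
These sets are good by \eqref{eq:good}, and \eqref{eq:real} holds by definition for the first six entries of $q_1$. For the last one, $[e']=\Lambda\Rightarrow\Lambda\Rightarrow\mathcal N$ is contained in $[e_1]=[\gamma]\Rightarrow\Lambda\Rightarrow\mathcal N$ and in $[e_2]=\Lambda\Rightarrow[\gamma]\Rightarrow\mathcal N$. So $[\{e_1,e_2,e'\}]=[e']$ and $[\gamma]=[\{e_1,e_2,e'\}]\Rightarrow[o]$. Extend the assignment to $D_1$ by recursion on rank.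

Put $[\varepsilon_\theta]=[\beta]\Rightarrow[\theta]$, a good set. By \eqref{eq:real} in $D_1$ we have $[p(\{e'\},o')]=[e']\Rightarrow\mathcal N=[\gamma]$, and therefore
\[
[\beta]=\Lambda\Rightarrow\Lambda\Rightarrow\Lambda\Rightarrow[\gamma]\ \subseteq\ [\beta]\Rightarrow[t_j]\Rightarrow[\xi]\Rightarrow[\gamma]=[\beta]\Rightarrow[\theta_j]=[\varepsilon_{\theta_j}].
\]
So $[a]=[\beta]$, and \eqref{eq:real} holds for the pairs $(a,\theta)$, hence on $\mathrm{dom}\,q_2$. Extend the assignment to $D$ by recursion on rank.
\end{proof}

\begin{lemma}\label{lem:states}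
For all $j\in J$:
\begin{itemize}
\item[(a)] $t_0\subseteq|c_0|$ and $t_{\sigma(j)}\subseteq|\mathrm{suc}|\cdot t_j$;
\item[(b)] $\kappa'\in|V|\cdot t_j$ if $\chi(j)=1$, and $\kappa'\in|W|\cdot t_j$ if $\chi(j)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
It suffices to prove the statements about $\tau_j$ and $V$; those about $\bar\tau_j$ and $W$ are the same statements for $1-\chi$.

(a) By (G3), $\tau_0\in|c_0|$ means $w_0\in\{w_0\}$. Next, $|\mathrm{suc}|\cdot\{\tau_j\}=|\lambda fx.f(nfx)|_{n:=\{\tau_j\}}$, so $\tau_{\sigma(j)}$ belongs to it if and only if $w_{\sigma(j)}\in\Sigma\cdot(\{\tau_j\}\cdot\Sigma\cdot\{w_0\})$. This holds because $w_j\in\{\tau_j\}\cdot\Sigma\cdot\{w_0\}$ and $p(\{w_j\},w_{\sigma(j)})\in\Sigma$.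

(b) We have $w_0\in|\mathrm{Vec}|$: this means $\kappa'\in\{h_0\}\cdot|B_0|\cdots|B_{r-1}|$, and it holds because $h_0=p(d_0,\dots,d_{r-1},\kappa')$ and $d_i\subseteq|B_i|$.

We have $\Sigma\subseteq|\mathrm{St}|$. By (G3), $p(\{w_i\},w_{\sigma(i)})=p(\{w_i\},\{h_{\sigma(i)}\},\kappa')$ is in $|\mathrm{St}|$ if and only if $\kappa'\in\{w_i\}\cdot u$, where $u=|\lambda y_0\dots y_{r-1}.yy_1\cdots y_{r-1}y_m|_{y:=\{h_{\sigma(i)}\}}$; that is, if and only if $h_i\in u$. By (G3) again, with $y_l:=d_{\sigma^l(i)}$, this means
\[
\kappa'\in\{h_{\sigma(i)}\}\cdot d_{\sigma(i)}\cdots d_{\sigma^{r-1}(i)}\cdot d_{\sigma^m(i)},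
\]
which holds because $h_{\sigma(i)}=p(d_{\sigma(i)},\dots,d_{\sigma^{r-1}(i)},d_{\sigma^r(i)},\kappa')$ and $\sigma^r=\sigma^m$.

Hence $w_j\in\{\tau_j\}\cdot|\mathrm{St}|\cdot|\mathrm{Vec}|$. If $\chi(j)=1$, then $\kappa'\in d_j$, which means $h_j\in|\mathrm{Pr}|$, and so $\kappa'\in\{\tau_j\}\cdot|\mathrm{St}|\cdot|\mathrm{Vec}|\cdot|\mathrm{Pr}|=|V|\cdot\{\tau_j\}$.
\end{proof}

For finite $b,t,u,e\subseteq D$ and $\omega\in D$, (G3) gives the pointwise form of \eqref{eq:R}:
\begin{equation}\label{eq:Rpoint}
p(b,t,u,e,\omega)\in|R|\iff\omega\in e\cdot(|V|\cdot t\cdot|I|\cdot Z)\cdot(|W|\cdot t\cdot|I|\cdot Z),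
\end{equation}
where $Z=b\cdot b\cdot(|\mathrm{suc}|\cdot t)\cdot u$.

\begin{lemma}\label{lem:in}
$\gamma\in|RRc_0x|_{x:=\{\xi\}}$.
\end{lemma}

\begin{proof}
Since $p(a,\theta_j)=\varepsilon_{\theta_j}\in a$, we have $\theta_j\in a\cdot a$ for all $j$. We claim that $a\subseteq|R|$. First, $e'=p(\emptyset,\emptyset,o')$ gives $o'\in\{e'\}\cdot v\cdot w$ for all $v,w$, so $\beta\in|R|$ by \eqref{eq:Rpoint}. Next,
\[
\varepsilon_{\theta_j}=p(a,t_j,\{\xi\},\{e_1,e_2,e'\},o).
\]
Let $Z=a\cdot a\cdot(|\mathrm{suc}|\cdot t_j)\cdot\{\xi\}$. From $\theta_{\sigma(j)}=p(t_{\sigma(j)},\{\xi\},\gamma)\in a\cdot a$ and Lemma~\ref{lem:states}(a) we get $\gamma\in Z$. If $\chi(j)=1$, then $\kappa'\in|V|\cdot t_j$ by Lemma~\ref{lem:states}(b), so $\kappa\in|V|\cdot t_j\cdot|I|$ and $\gamma\in|V|\cdot t_j\cdot|I|\cdot Z$; the element $e_1=p(\{\gamma\},\emptyset,o)$ then gives the right side of \eqref{eq:Rpoint}. If $\chi(j)=0$, then in the same way $\gamma\in|W|\cdot t_j\cdot|I|\cdot Z$, and $e_2=p(\emptyset,\{\gamma\},o)$ gives it. This proves the claim. Finally $\theta_0\in a\cdot a$ and $t_0\subseteq|c_0|$, so $\gamma\in a\cdot a\cdot|c_0|\cdot\{\xi\}\subseteq|R|\cdot|R|\cdot|c_0|\cdot\{\xi\}$.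
\end{proof}

\begin{lemma}\label{lem:out}
$\gamma\notin|RRc_0y|_{y:=\emptyset}$.
\end{lemma}

\begin{proof}
The idea is that $\gamma$ can only come from a loop, and by \eqref{eq:star} the only loops are those we put in, which demand $\xi$. Call $(k,b,t)$ a \emph{witness} if $b\subseteq|R|$ and $t\subseteq|c_k|$ are finite and $p(b,t,\emptyset,\gamma)\in|R|$. If $\gamma\in|R|\cdot|R|\cdot|c_0|\cdot\emptyset$, a witness exists by (G1). Choose one with $b$ of least cardinality.

Since $\gamma=p(\{e_1,e_2,e'\},o)$, \eqref{eq:Rpoint} gives $o\in\{e_1,e_2,e'\}\cdot v\cdot w$ with $v=|V|\cdot t\cdot|I|\cdot Z$, $w=|W|\cdot t\cdot|I|\cdot Z$ and $Z=b\cdot b\cdot(|\mathrm{suc}|\cdot t)\cdot\emptyset$. So $p(c,c',o)\in\{e_1,e_2,e'\}$ for some finite $c\subseteq v$ and $c'\subseteq w$. The value $e'$ is excluded because $o'\ne o$. The value $e_1$ gives $\gamma\in v$, and $e_2$ gives $\gamma\in w$. Now $v\subseteq|Vc_kI|\cdot Z$ and $w\subseteq|Wc_kI|\cdot Z$. Each of $Vc_kI$, $Wc_kI$ is $\beta$-equal to $I$ or unsolvable, so its value is $|I|$ or, by Lemmas~\ref{lem:modelsensible} and~\ref{lem:empty}, empty. In all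 cases $v,w\subseteq Z$, so $\gamma\in Z$. By (G1) there are $b'\subseteq b$ and a finite $t'\subseteq|\mathrm{suc}|\cdot t\subseteq|c_{k+1}|$ with $\eta=p(b',t',\emptyset,\gamma)\in b\subseteq|R|$. Then $(k+1,b',t')$ is a witness, so $b'=b$ by minimality.

Let $\zeta=p(t',\emptyset,\gamma)$. We have $\eta=p(b,\zeta)\in b$, so $(b,\zeta)\in\mathrm{dom}\,q_2$ by \eqref{eq:star}. If $(b,\zeta)=(a,\theta_j)$ for some $j$, then $p(t',\emptyset,\gamma)=p(t_j,\{\xi\},\gamma)$, and injectivity gives $\emptyset=\{\xi\}$, which is absurd. Otherwise $(b,\zeta)\in\mathrm{dom}\,p_1$ and $p_1(b,\zeta)\in b$, so $(b,\zeta)\in\mathrm{dom}\,q_1$ by \eqref{eq:star} for $D_1$. But no value of $q_1$ lies in its own set argument: $e_1,f_2\notin\{\gamma\}$, $\gamma\notin\{e_1,e_2,e'\}$, and the other set arguments are empty. This contradiction proves the lemma.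
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:counter}]
The model $(D,p)$ is sensible by Lemma~\ref{lem:modelsensible}. In an environment with $\rho(x)=\{\xi\}$ and $\rho(y)=\emptyset$, the element $\gamma$ belongs to the left side of $E_{V,W}$ and not to the right side, by Lemmas~\ref{lem:in} and~\ref{lem:out}.
\end{proof}

\subsection{The position of $T_{\min}$}

\begin{proof}[Proof of Theorem~\ref{thm:supp}]
If $S$ is not ultimately periodic, then by Proposition~\ref{prop:holds} each $E_{V,W}$ belongs to every sensible graph theory, in particular to $T_{\min}$; so (i) implies (ii). If $S$ is ultimately periodic, Proposition~\ref{prop:counter} gives an $S$-pair and a sensible graph theory that does not contain $E_{V,W}$; this theory contains $T_{\min}$, so $E_{V,W}\notin T_{\min}$ and (ii) fails. The statement about $\mathcal H$ is Corollary~\ref{cor:notH}.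

We have $\mathcal H\subseteq T_{\min}$ since $T_{\min}$ is sensible, and the inclusion is strict by Theorem~\ref{thm:main}. The theory $\mathcal B$ is sensible, and it is the theory of the graph model $\mathcal P_\omega$ (Hyland; see \cite[Ch.~19]{Bar}), so $T_{\min}\subseteq\mathcal B$. For $S=\mathbb N$ and the $S$-pair of Proposition~\ref{prop:counter}, the equation $E_{V,W}$ is in $\mathcal B$ by Lemma~\ref{lem:BT} but not in $T_{\min}$. So this inclusion is strict as well.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bar}
Barendregt, \emph{The Lambda Calculus}.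

\bibitem{GLT}
\emph{Graph lambda theories}, \texttt{http://www.dsi.unive.it/\~{}salibra/MSCS2008-finale.pdf}.

\end{thebibliography}
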